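# Minimal free resolutions of power ideals from the lattice of flats

## 1. The Betti numbers of $J_\phi$

**Theorem 1.** Let $\mathbb K$ be a field of characteristic $0$, let $n,l,k\ge 1$ be integers, and let $R=\mathbb K[x_1,\dots,x_n]$ with the standard grading. For $1\le r\le n$ put $\phi(r)=l+k(n-r)$, and let
$$J_\phi=\big\langle\, p_I : \emptyset\ne I\subseteq\{1,\dots,n\}\,\big\rangle,\qquad p_I=\Big(\sum_{i\in I}x_i\Big)^{r\phi(r)},\quad r=|I| .$$
Then $R/J_\phi$ has a minimal graded free resolution whose $i$-th free module is, for every $i$,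
$$C_i=\bigoplus_{l_1,\dots,l_i}R\bigl(-d(l_1,\dots,l_i)\bigr)^{\binom{n}{l_1,\dots,l_i}}, \tag{1}$$
where the sum runs over all integers $l_1,\dots,l_i\ge1$ with $l_1+\dots+l_i\le n$, and
$$d(l_1,\dots,l_i)=l_1\phi(l_1)+l_2\phi(l_1+l_2)+\dots+l_i\phi(l_1+\dots+l_i),$$
$$\binom{n}{l_1,\dots,l_i}=\frac{n!}{l_1!\cdots l_i!\,(n-l_1-\dots-l_i)!}.$$

Let us unpack this. For a graded module $M$ the shift is $M(-a)_d=M_{d-a}$, so $R(-a)$ is free on one generator of degree $a$. A graded free resolution $\cdots\to F_1\to F_0\to M\to 0$ is an exact complex of graded free modules of finite rank with maps of degree $0$. A matrix entry from $R(-b)$ to $R(-a)$ is a form of degree $b-a$ (or zero). The resolution is *minimal* if no entry is a nonzero constant. In that case the number of summands $R(-d)$ in $F_i$ depends only on $M$; it is the graded Betti number $\beta_{i,d}$. The *Hilbert series* of $M$ is $\sum_d\dim M_d\,t^d$; that of $R(-a)$ is $t^a/(1-t)^n$.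

The setting comes from a graph. Let $K_{n+1}^{l,k}$ be the complete graph on the vertices $0,1,\dots,n$ in which an edge $e_{i,j}$ with $i,j\ne0$ has multiplicity $k$ and an edge $e_{0,i}$ has multiplicity $l$. If $I\subseteq\{1,\dots,n\}$ has $r$ elements, then each vertex of $I$ has $l$ edges to $0$ and $k(n-r)$ edges to the vertices of $\{1,\dots,n\}\setminus I$. So $\phi(r)$ is the number of edges leaving $I$ from a given vertex of $I$, and $r\phi(r)$ is the total number of edges leaving $I$.

There is a monomial companion,
$$I_\phi=\big\langle\, m_I\,\big\rangle,\qquad m_I=\Big(\prod_{i\in I}x_i\Big)^{\phi(r)}.$$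
Postnikov and Shapiro proved that $R/I_\phi$ and $R/J_\phi$ have the same Hilbert series, and that $R/I_\phi$ has a minimal graded free resolution with the modules (1). Conjecture 2.2.6 of [PS04], as it is quoted in "Ideals Of Powers Of Linear Forms", says that the graded Betti numbers of $J_\phi$ are also given by (1). Theorem 1 says that this conjecture is true for every $n\ge1$ and all $l,k\ge1$. The proof below does not use the two results on $I_\phi$.

Distinct tuples may have the same $d$. Then $\beta_{i,d}$ is the sum of the corresponding multinomial numbers. This point, harmless as it looks, is where the difficulty sits.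

## 2. One and two variables by hand

For $n=1$ we have $J_\phi=\langle x_1^{\,l}\rangle$, the resolution is $0\to R(-l)\to R$, and (1) says the same.

For $n=2$ we have $\phi(1)=l+k$, $\phi(2)=l$, so
$$J_\phi=\langle x_1^{\,l+k},\ x_2^{\,l+k},\ (x_1+x_2)^{2l}\rangle,\qquad C_1=R(-l-k)^2\oplus R(-2l),\qquad C_2=R(-2l-k)^2 .$$

Take $l=k=1$. Then $J_\phi=\langle x_1^2,x_2^2,(x_1+x_2)^2\rangle=\langle x_1^2,x_1x_2,x_2^2\rangle$, since $2$ is invertible. Here $J_\phi=I_\phi$.

Take $l=1$, $k=2$. Then $J_\phi=\langle x_1^3,x_2^3,(x_1+x_2)^2\rangle$ and $I_\phi=\langle x_1^3,x_2^3,x_1x_2\rangle$. Put $u=x_1+x_2$ and $x=x_1$. Modulo $u^2$ we have $x_2^3=(u-x)^3\equiv 3ux^2-x^3$, and $3$ is invertible, so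
$$J_\phi=\langle u^2,\ ux^2,\ x^3\rangle .$$
Suppose $au^2+b\,ux^2+cx^3=0$. Then $u\mid c$, say $c=uc'$, and dividing by $u$ gives $au+bx^2+c'x^3=0$. Hence $x^2\mid a$, say $a=x^2a'$, and $b=-ua'-xc'$. So $(a,b,c)=a'(x^2,-u,0)+c'(0,-x,u)$. The syzygies are free on two generators, both of degree $4$:
$$0\to R(-4)^2\to R(-2)\oplus R(-3)^2\to R,$$
as (1) predicts. The two ideals are now really different: the quadric in $J_\phi$ is the square of a linear form, the one in $I_\phi$ is $x_1x_2$, and no linear change of variables takes one to the other.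

## 3. Three ways to get stuck

**Degeneration to $I_\phi$.** One could hope that $I_\phi$ is an initial ideal of $J_\phi$. It is not, already in the last example. In every monomial order either $x_1^2>x_1x_2>x_2^2$ or the reverse, so the initial term of $(x_1+x_2)^2$ is $x_1^2$ or $x_2^2$. This term spans the degree-$2$ part of the initial ideal, while $(I_\phi)_2$ is spanned by $x_1x_2$.

**The Hilbert series.** The Hilbert series of $R/J_\phi$ is known, and it determines the alternating sums $\sum_i(-1)^i\beta_{i,d}$. If each degree occurred in only one $C_i$, one could hope to get far with this. Take $n=3$, $l=3$, $k=1$, so $\phi(1)=5$, $\phi(2)=4$, $\phi(3)=3$. Formula (1) gives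
$$C_1=R(-5)^3\oplus R(-8)^3\oplus R(-9),\quad C_2=R(-9)^6\oplus R(-11)^6,\quad C_3=R(-12)^6 .$$
Degree $9$ occurs in $C_1$ and in $C_2$, and the Hilbert series only says $\sum_i(-1)^i\beta_{i,9}=5$. The pair $(\beta_{1,9},\beta_{2,9})$ could be $(1,6)$ or $(0,5)$, as far as this count is concerned.

In this instance one can decide by hand whether $(x_1+x_2+x_3)^9$ is a redundant generator. Let $x_i$ act on $\mathbb K[y_1,y_2,y_3]$ as $\partial/\partial y_i$ and take $f=y_1^3y_2^3y_3^3$. Each $x_i^5$ kills $f$. Each $(x_i+x_j)^8$ kills $f$, because $f$ has degree $6$ in $y_i,y_j$. So the ideal generated by the other six generators kills $f$. But $(x_1+x_2+x_3)^9f=\frac{9!}{(3!)^3}\cdot(3!)^3=9!\ne0$. So the generator is not redundant. This trick treats generators. For higher syzygies we need a structural reason why equal degrees cause no cancellation.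

**Induction inside the family.** Theorems about graphs invite induction by deleting an edge. For $n=3$, delete one copy of $e_{1,2}$ from $K_4^{l,k}$. Now $e_{1,2}$ has multiplicity $k-1$ while $e_{1,3}$ and $e_{2,3}$ have multiplicity $k$, so the graph has left the family. This suggests proving a statement for *all* configurations of vectors, where deletion and contraction are always allowed.

## 4. Power ideals of vector configurations

Throughout, $V$ is a $\mathbb K$-vector space with $\dim V=n<\infty$, $S=\operatorname{Sym}V$ (polynomial functions on $V^*$), and $R=\operatorname{Sym}V^*$. Let $X$ be a finite family of vectors of $V$; repetitions and zero vectors are allowed, and "$x\in X$" means a member of the family.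

**Definitions.**

* $|X|'$ is the number of nonzero members of $X$.
* $L(X)$ is the set of subspaces of $V$ spanned by subfamilies of $X$, ordered by inclusion. We call its elements flats. It is finite, has minimum $0$ and maximum $\langle X\rangle$, and has joins $A\vee B=A+B$, so it is a lattice.
* For a subspace $A\subseteq V$, $X/A$ is the image family in $V/A$, and $|X\setminus A|=|X/A|'$ is the number of members of $X$ not in $A$.
* For $h\in V^*$, $\rho_X(h)=\#\{x\in X: h(x)\neq0\}$.
* If $X$ spans $V$ and $H\in L(X)$ has codimension $1$, let $h_H\in V^*$ be a nonzero functional vanishing on $H$, and put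
$$J_X=\big\langle\, h_H^{\,|X\setminus H|}: H\in L(X),\ \operatorname{codim}H=1\,\big\rangle\subset R .$$

Note that $\rho_X(h_H)=|X\setminus H|$.

*Running example.* Let $V=\mathbb K^2$ with basis $y_1,y_2$ and dual basis $x_1,x_2$, and let $X_\triangle=(y_1,\,y_2,\,y_1-y_2)$. The flats are $0$, three lines and $V$. The functionals are $x_2$, $x_1$, $x_1+x_2$ for the lines spanned by $y_1$, $y_2$, $y_1-y_2$, and each line misses two members. So $J_{X_\triangle}=\langle x_2^2,x_1^2,(x_1+x_2)^2\rangle$. If $y_1-y_2$ is taken twice, the exponents become $3,3,2$, and we get the second example of Section 2.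

Recall the Möbius function of a finite poset: $\mu(A,A)=1$ and $\sum_{A\le C\le B}\mu(A,C)=0$ for $A<B$. It is the inverse of a triangular matrix, so it is equivalently characterized by $\mu(B,B)=1$ and
$$\sum_{A\le C\le B}\mu(C,B)=0\qquad(A<B). \tag{2}$$
Möbius inversion: if $g(\tau)=\sum_{\sigma\ge\tau}f(\sigma)$ for all $\tau$, then $f(\tau)=\sum_{\sigma\ge\tau}\mu(\tau,\sigma)g(\sigma)$. In $L(X_\triangle)$ we have $\mu(V,V)=1$, $\mu(H,V)=-1$ for the three lines, and $\mu(0,V)=2$.

**Theorem 2.** Let $X$ span $V$. Then $R/J_X$ has a minimal graded free resolution $0\to F_n\to\dots\to F_1\to F_0=R$ with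
$$F_i=\bigoplus_{A\in L(X),\ \operatorname{codim}A=i}R(-|X\setminus A|)^{|\mu(A,V)|},$$
where $\mu$ is the Möbius function of $L(X)$. The component $R(-|X\setminus B|)^{|\mu(B,V)|}\to R(-|X\setminus A|)^{|\mu(A,V)|}$ of the differential is zero unless $B\subset A$.

For $X_\triangle$ this reads $0\to R(-3)^2\to R(-2)^3\to R$. For $X=(y_1,y_2)$ it is the Koszul complex $0\to R(-2)\to R(-1)^2\to R$ of $\langle x_1,x_2\rangle$.

The last sentence of Theorem 2 is what handles equal degrees: a component with $B\subset A$, $B\neq A$, has positive degree, and all other components vanish.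

## 5. From configurations to the complete graph

In this section we deduce Theorem 1 from Theorem 2. The purpose of each step is to translate one ingredient of Theorem 2 into set partitions.

**Step 1: the configuration.** We choose $X$ so that its flats are set partitions. Let $V^*$ have basis $x_1,\dots,x_n$, let $y_1,\dots,y_n$ be the dual basis of $V$, and put $y_0=0$. Let $X$ consist of $k$ copies of each $y_i-y_j$ $(1\le i<j\le n)$ and $l$ copies of each $y_i$. Up to sign, the members of $X$ are the vectors $y_i-y_j$ attached to the edges of $K^{l,k}_{n+1}$.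

**Step 2: the flats.** We show that $L(X)$ is the lattice of partitions of $\{0,\dots,n\}$. The span of a set of edges depends only on the partition $\pi$ of $\{0,\dots,n\}$ into its connected components; it is $A_\pi=\langle y_i-y_j: i\sim_\pi j\rangle$. As $k,l\ge1$, every pair of vertices is joined by an edge, so every partition occurs. A functional $\sum_i c_ix_i$ (with $c_0:=0$) vanishes on $A_\pi$ iff $c$ is constant on the blocks of $\pi$. Hence
$$\operatorname{codim}A_\pi=\#\text{blocks of }\pi-1 .$$
Let $i\not\sim_\pi j$, and let $G$ be the block of $i$ or of $j$ that does not contain $0$ (either one if neither does). Then $\sum_{b\in G}x_b$ vanishes on $A_\pi$ and takes the value $\pm1$ on $y_i-y_j$. Hence $y_i-y_j\in A_\pi$ iff $i\sim_\pi j$, and therefore $A_\pi\subseteq A_{\pi'}$ iff $\pi$ refines $\pi'$. So $L(X)$ is the partition lattice, and $|X\setminus A_\pi|$ is the number of edges joining different blocks of $\pi$.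

**Step 3: the ideal.** We check $J_X=J_\phi$. Flats of codimension $1$ correspond to partitions $\{I,I^c\}$ with $0\notin I\ne\emptyset$. By Step 2, $h_H=\sum_{i\in I}x_i$ up to a scalar. With $r=|I|$, the number of edges between $I$ and $I^c$ is $rl+kr(n-r)=r\phi(r)$. So the generators of $J_X$ are the $p_I$.

**Step 4: the Möbius numbers.** We show $|\mu(A_\pi,V)|=i!$ if $\operatorname{codim}A_\pi=i$. The partition $\pi$ has $i+1$ blocks, and the interval above it is the partition lattice $\Pi_{i+1}$ of an $(i+1)$-element set. Let $m,q\ge1$. A map $\{1,\dots,m\}\to\{1,\dots,q\}$ has a kernel, the partition into its nonempty fibres. Let $f(\sigma)$ be the number of maps with kernel exactly $\sigma$. The maps constant on the blocks of $\tau$ number $q^{|\tau|}$, where $|\tau|$ is the number of blocks, so $q^{|\tau|}=\sum_{\sigma\ge\tau}f(\sigma)$. Möbius inversion at the finest partition $\hat0$, whose maps are the injective ones, gives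
$$\sum_{\sigma\in\Pi_m}\mu(\hat0,\sigma)\,q^{|\sigma|}=q(q-1)\cdots(q-m+1).$$
This holds for all $q\ge1$, hence as an identity of polynomials. Only the coarsest partition $\hat1$ has one block, so comparing coefficients of $q$ gives $\mu(\hat0,\hat1)=(-1)^{m-1}(m-1)!$. Put $m=i+1$.

**Step 5: the count.** We match $F_i$ with $C_i$. Attach the $i!$ copies of $R(-|X\setminus A_\pi|)$ to the $i!$ orderings $G_1,\dots,G_i$ of the blocks of $\pi$ not containing $0$. Put $l_j=|G_j|$ and $s_j=l_1+\dots+l_j$. Count every edge between different blocks from its end in the earlier block, the block of $0$ being last. A vertex of $G_j$ has $l$ edges to $0$ and $k$ edges to each of the $n-s_j$ vertices of $\{1,\dots,n\}$ outside $G_1\cup\dots\cup G_j$. So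
$$|X\setminus A_\pi|=\sum_{j}l_j\bigl(l+k(n-s_j)\bigr)=\sum_jl_j\phi(s_j)=d(l_1,\dots,l_i).$$
There are $\binom n{l_1,\dots,l_i}$ sequences of disjoint subsets of $\{1,\dots,n\}$ with given sizes $l_j\ge1$, and each arises from exactly one pair ($\pi$, ordering). So $F_i=C_i$, and Theorem 1 follows from Theorem 2.

In the example $n=3$, $l=3$, $k=1$, the summand $R(-9)$ of $C_1$ belongs to the partition $\{0\},\{1,2,3\}$, and the summands $R(-9)^6$ of $C_2$ belong to the partitions $\{i\},\{j\},\{0,m\}$ with $\{i,j,m\}=\{1,2,3\}$. The latter do not refine the former, so the component between them is zero.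

The rest of the lecture proves Theorem 2.

## 6. Duality with polynomials of bounded directional degree

The purpose of this section is to replace $R/J_X$ by a space of polynomials. The ring $R$ acts on $S$ by constant-coefficient differential operators: $h\in V^*$ acts as the derivation with $v\mapsto h(v)$ for $v\in V$. An element of $R_e$ maps $S_d$ to $S_{d-e}$.

For dual bases $x_i$, $y_i$ and exponents $|\alpha|=|\beta|$, we have $x^\alpha y^\beta=\alpha!$ if $\alpha=\beta$ and $0$ otherwise. In characteristic $0$ the pairing $R_d\times S_d\to\mathbb K$, $(r,f)\mapsto rf$, is therefore perfect. Write $\perp$ for orthogonal complements, taken degree by degree; the pieces are finite dimensional, so $\perp\perp$ is the identity on graded subspaces.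

**Lemma 3.** (a) If $J\subseteq R$ is a homogeneous ideal, then $J^\perp=\{f\in S: Jf=0\}$. (b) If $W\subseteq S$ is a graded subspace with $RW\subseteq W$, then $W^\perp=\operatorname{Ann}_RW$.

*Proof.* (a) Since $J$ is homogeneous, both sides are graded. If $Jf=0$, then $f\perp J$. Conversely let $f\in S_d$ be orthogonal to $J_d$ and let $j\in J_e$. If $e>d$, then $jf=0$. If $e\le d$, then $r(jf)=(rj)f=0$ for all $r\in R_{d-e}$, so $jf=0$ by perfectness.

(b) Clearly $\operatorname{Ann}_R W\subseteq W^\perp$: as $W$ is graded, $\operatorname{Ann}_RW$ is homogeneous. Conversely let $r\in W^\perp$ have degree $e$ and let $f\in W_d$. If $d<e$, then $rf=0$. If $d\ge e$, then for $r'\in R_{d-e}$ we have $r'f\in W_e$, so $r'(rf)=r(r'f)=0$; by perfectness $rf=0$. $\square$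

For $0\neq h\in V^*$ let $\deg_hf$ be the degree in $t$ of
$$f(w+th)=\sum_j\frac{t^j}{j!}\,h^jf\in S[t],\qquad \deg_h0=-\infty .$$
Since $S$ is a domain, $\deg_h(fg)=\deg_hf+\deg_hg$. For $0\ne x\in V$, $\deg_hx$ is $1$ if $h(x)\neq0$ and $0$ otherwise. Moreover
$$\deg_hf<a\iff h^af=0 . \tag{3}$$
So $J_X^\perp$ is the space of all $f$ with $\deg_{h_H}f<|X\setminus H|$ for every $H\in L(X)$ of codimension $1$. For $X_\triangle$ this is $\operatorname{span}(1,y_1,y_2)$: the degree-$2$ part of $J$ is all of $R_2$.

**Graded duals.** Let $M$ be a graded $R$-module with finite-dimensional pieces on which $R_e$ maps $M_d$ to $M_{d-e}$. Put $M^\vee=\bigoplus_d\operatorname{Hom}(M_d,\mathbb K)$, with $\operatorname{Hom}(M_d,\mathbb K)$ in degree $d$ and $(r\varphi)(m)=\varphi(rm)$. Then $R_e$ raises degrees by $e$, so $M^\vee$ is a graded $R$-module in the usual sense. It has the same Hilbert series as $M$, and $(-)^\vee$ is exact and reverses arrows. By perfectness, $r\mapsto(f\mapsto(rf)(0))$ is an isomorphism $R\cong S^\vee$ of graded $R$-modules. For $W$ as in Lemma 3(b),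 the dual of $W\subseteq S$ is a surjection $R\to W^\vee$ with kernel $W^\perp$, so
$$W^\vee\cong R/W^\perp=R/\operatorname{Ann}_RW. \tag{4}$$

So a resolution of $R/J_X$ is the dual of an exact sequence
$$0\to J_X^\perp\to S\to E^1\to\dots\to E^n\to0$$
whose terms have free duals. The beginning is easy to guess: with $N_H=\{f:h_H^{|X\setminus H|}f=0\}$ one has $J_X^\perp=\bigcap_HN_H$, the kernel of $S\to\bigoplus_HS/N_H$, and $(S/N_H)^\vee\cong\langle h_H^{|X\setminus H|}\rangle\cong R(-|X\setminus H|)$. The guessing ends at the next term. For $X_\triangle$, $E^2$ must be the cokernel of $S\to\bigoplus_{3}S/N_H$, and Theorem 2 says that its dual has rank $2=\mu(0,V)$. So it is not a quotient of $S$ attached to a flat in an evident way; it will have to be defined as a cohomology group.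

This is how we proceed. We attach to every flat $A$ a module $N_A$, growing from $N_0=J_X^\perp$ to $N_V=S$. The cochain complex of the whole lattice with coefficients in $N_\bullet$ has only the cohomology $N_0$, because the lattice has a minimum. Filtering this complex by codimension breaks it into pieces, one for each flat. A vanishing theorem, proved by deletion and contraction, says that each piece has cohomology in a single degree. Then the filtration yields the exact sequence. Its first term will turn up in the form of an explicitly spanned space $P(X)$, and the equality $P(X)=J_X^\perp$ will come out at the end.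

## 7. The space $P(X)$

The purpose of this section is a deletion–contraction sequence at the level of polynomials. Here $X$ need not span $V$. For a subfamily $Z\subseteq X$ put $x_Z=\prod_{s\in Z}s\in S$.

**Definition.** Let
$$P(X)=\operatorname{span}\{x_Z: Z\subseteq X,\ \langle X\setminus Z\rangle=V\},\qquad T(X)=\{f\in S:\deg_hf<\rho_X(h)\ \text{ for all } 0\neq h\in V^*\},$$
and let $b(X)$ be the number of subfamilies of $X$ that are bases of $V$.

If $X$ does not span $V$, then $P(X)=0$. For $X_\triangle$: at most one vector may be used, so $P=\operatorname{span}(1,y_1,y_2,y_1-y_2)=\operatorname{span}(1,y_1,y_2)$, and $b=3$.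

**Lemma 4.** (i) $P(X)=T(X)$, and this space has dimension $b(X)$. (ii) If $0\ne x\in X$, $\ell=\mathbb Kx$, and $Y=X\setminus x$ (one copy removed), then
$$0\to P(Y)\xrightarrow{\ x\ }P(X)\to P(X/\ell)\to0$$
is exact, the second map being induced by $\operatorname{Sym}V\to\operatorname{Sym}(V/\ell)$.

*Proof.* The plan is to bound $\dim P(X)$ from below and $\dim T(X)$ from above by the same recursion.

First, $P(X)\subseteq T(X)$. If $\langle X\setminus Z\rangle=V$ and $h\neq0$, some member of $X\setminus Z$ is not killed by $h$. If $x_Z\neq 0$, then $\deg_hx_Z$ is the number of members $s$ of $Z$ with $h(s)\ne0$, hence less than $\rho_X(h)$.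

Now induct on $|X|'$. Let $|X|'=0$. If $V=0$, then $P=T=\mathbb K$ and $b=1$ (the empty basis). If $V\ne0$, then $P=0$, $b=0$, and $T=0$ since $\rho_X(h)=0$ forces $f=0$.

Let $0\ne x\in X$; then $|Y|'$ and $|X/\ell|'$ are smaller than $|X|'$. If $\langle Y\setminus Z\rangle=V$, then $x\cdot x_Z=x_{Z\cup x}$ and $X\setminus(Z\cup x)=Y\setminus Z$, so multiplication by $x$ maps $P(Y)$ injectively into $P(X)$. The map $P(X)\to P(X/\ell)$ is well defined, since spanning passes to quotients. It is onto: a nonzero generator of $P(X/\ell)$ does not use the zero vector $\bar x$, so it is the image of some $x_Z$ with $x\notin Z$ and $(X\setminus Z)/\ell$ spanning $V/\ell$; since $x\in X\setminus Z$, the family $X\setminus Z$ spans $V$. The composite is $0$. Hence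
$$\dim P(X)\ge\dim P(Y)+\dim P(X/\ell).$$

Next let $f\in T(X)$. Its image $\bar f\in\operatorname{Sym}(V/\ell)$ is the restriction of $f$ to $\ell^\perp=(V/\ell)^*$. For $0\neq h\in\ell^\perp$ we have $\deg_h\bar f\le\deg_hf<\rho_X(h)=\rho_{X/\ell}(h)$, so $\bar f\in T(X/\ell)$. If $\bar f=0$, then $f=xg$. Write $[h(x)\ne0]$ for $1$ or $0$. Then
$$\deg_hg=\deg_hf-[h(x)\neq0]<\rho_X(h)-[h(x)\ne0]=\rho_Y(h),$$
so $g\in T(Y)$. Hence $\dim T(X)\le\dim T(Y)+\dim T(X/\ell)$.

Finally, $b(X)=b(Y)+b(X/\ell)$: the two terms count the bases not containing $x$ and those containing $x$. By induction,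
$$\dim T(X)\le \dim T(Y)+\dim T(X/\ell)=b(X)=\dim P(Y)+\dim P(X/\ell)\le\dim P(X)\le\dim T(X).$$
All are equalities. This gives (i), and exactness in the middle in (ii) by counting dimensions. $\square$

## 8. The modules $N_A(X)$

The purpose of this section is to interpolate between $P(X)$ and $S$, and to extend Lemma 4(ii) to the interpolating modules.

**Definition.** For a subspace $A\subseteq V$ let $N_A(X)\subseteq S$ be the $\operatorname{Sym}(A)$-submodule generated by all $x_Z$, $Z\subseteq X$, with $\langle X\setminus Z\rangle+A=V$.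

It is graded. It is $R$-stable: a derivation $h\in V^*$ preserves $\operatorname{Sym}A$ and maps $x_Z$ to $\sum_{s\in Z}h(s)x_{Z\setminus s}$, and the condition on $Z$ passes to subfamilies of $Z$. Also $N_A(X)\subseteq N_{A'}(X)$ if $A\subseteq A'$, $N_0(X)=P(X)$, and $N_V(X)=S$.

*Examples.* For $X_\triangle$ and $A=\langle y_1\rangle$, the vectors left over must include $y_2$ or $y_1-y_2$. So $N_A=\mathbb K[y_1]\oplus\mathbb K[y_1]y_2=\{f:x_2^2f=0\}$. If $A\in L(X)$, then $N_A(X)=\operatorname{Sym}(A)\cdot P(X)$. Indeed, $\supseteq$ is clear. For $\subseteq$, write $x_Z=x_{Z\cap A}\,x_{Z\setminus A}$; the first factor is in $\operatorname{Sym}A$, and $X\setminus(Z\setminus A)$ contains $X\cap A$ and $X\setminus Z$, so it spans $A+\langle X\setminus Z\rangle=V$. For subspaces that are not flats this fails: for $Y=(y_1)$ in $\mathbb K^2$ and $A=\langle y_2\rangle$ we have $P(Y)=0$ but $N_A(Y)=\mathbb K[y_2]$. We shall need $N_\bullet(Y)$ on flats of a larger family $X$, which is why the definition is stated for all subspaces.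

**Lemma 5.** If $x\in X\cap B$ for a subspace $B$, and $Y=X\setminus x$, then $N_B(Y)=N_B(X)$.

*Proof.* The inclusion $\subseteq$ is clear. For $\supseteq$, let $\langle X\setminus Z\rangle+B=V$. If $x\in Z$, then $x_Z=x\cdot x_{Z\setminus x}$ with $x\in B$ and $Y\setminus(Z\setminus x)=X\setminus Z$. If $x\notin Z$, then $\langle Y\setminus Z\rangle+B=V$ because $x\in B$. $\square$

**Lemma 6.** Let $A\subseteq B$ be subspaces of $V$ and $V=A\oplus U$. Identify $U\cong V/A$, so $\operatorname{Sym}V=\operatorname{Sym}A\otimes\operatorname{Sym}(V/A)$. Then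
$$N_B(X)=\operatorname{Sym}A\otimes N_{B/A}(X/A).$$
This is compatible with inclusions in $B$ and with the action of $R=\operatorname{Sym}(A^*)\otimes\operatorname{Sym}((V/A)^*)$, where $A^*\cong U^\perp$ and $(V/A)^*\cong A^\perp$.

*Proof.* The point is that vectors of $X$ may be replaced by their projections. Let $p:V\to U$ be the projection along $A$. Since $s-p(s)\in A$, expanding $x_Z=\prod_{s\in Z}\bigl(p(s)+(s-p(s))\bigr)$ writes $x_Z$ as a $\operatorname{Sym}A$-combination of products $\prod_{s\in Z'}p(s)$ with $Z'\subseteq Z$. In the same way $\prod_{s\in Z}p(s)$ is a $\operatorname{Sym}A$-combination of the $x_{Z'}$. The spanning condition passes to subfamilies and $A\subseteq B$, so $N_B(X)$ is the $\operatorname{Sym}B$-span of the $\prod_{s\in Z}p(s)$ with $\langle X\setminus Z\rangle+B=V$. This condition is equivalent to $\langle(X\setminus Z)/A\rangle+B/A=V/A$. Since $A\subseteq B$, we have $B=A\oplus(B\cap U)$, so $\operatorname{Sym}B=\operatorname{Sym}A\otimes\operatorname{Sym}(B\cap U)$ with $B\cap U\cong B/A$. This proves the formula. The functionals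 in $U^\perp$ act as derivations killing $U$, and those in $A^\perp$ as derivations killing $A$, which is the statement on $R$. $\square$

**Lemma 7.** Let $0\neq x\in X$, $\ell=\mathbb Kx$, $Y=X\setminus x$. For every subspace $A$ the sequence
$$0\to N_A(Y)\xrightarrow{\ x\ }N_A(X)\to N_{(A+\ell)/\ell}(X/\ell)\to0$$
is exact. It is functorial in $A$: the maps are restrictions of $S\xrightarrow{x}S\to\operatorname{Sym}(V/\ell)$.

*Proof.* Suppose $x\notin A$. Choose a complement $U$ of $A$ with $x\in U$. Lemma 6 with $B=A$, applied to $Y$ and to $X$, gives $N_A(Y)=\operatorname{Sym}A\otimes P(Y/A)$ and $N_A(X)=\operatorname{Sym}A\otimes P(X/A)$. Applied to $X/\ell$ with $V/\ell=(A+\ell)/\ell\oplus U/\ell$ and $(A+\ell)/\ell\cong A$, it gives $\operatorname{Sym}A\otimes P\bigl((X/A)/\mathbb K\bar x\bigr)$. Since $x\in U$, the sequence is $\operatorname{Sym}A\,\otimes$ (the sequence of Lemma 4(ii) for $X/A$ and $\bar x\ne0$).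

Suppose $x\in A$. By Lemmas 5 and 6, $N_A(Y)=N_A(X)=\operatorname{Sym}A\otimes P(X/A)$ and $N_{A/\ell}(X/\ell)=\operatorname{Sym}(A/\ell)\otimes P(X/A)$. The sequence is $\bigl(0\to\operatorname{Sym}A\xrightarrow{x}\operatorname{Sym}A\to\operatorname{Sym}(A/\ell)\to0\bigr)\otimes P(X/A)$. $\square$

## 9. Cochains on finite posets

The purpose of this section is to collect four facts about cohomology of posets with coefficients. They hold for any coefficients, so polynomials play no role here.

**Definition.** Let $Q$ be a finite poset and $N$ a covariant functor from $Q$ to (graded) vector spaces or $R$-modules. Put $C^p(Q;N)=\prod_{q_0<\dots<q_p}N(q_p)$ and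
$$(\delta f)(q_0,\dots,q_{p+1})=\sum_{i=0}^{p+1}(-1)^if(q_0,\dots,\widehat{q_i},\dots,q_{p+1}),$$
where for $i=p+1$ the map $N(q_p)\to N(q_{p+1})$ is applied.

Then $\delta^2=0$: deleting $q_i$ and $q_j$ $(i<j)$ in the two orders gives signs $(-1)^{i+j}$ and $(-1)^{i+j-1}$ and, by functoriality, the same value. The complex is exact in $N$. Restriction to a subposet is a surjective map of complexes.

**Definition.** If $L$ is a finite poset with minimum $0$, let $K(L;N)$ be the augmented complex
$$N(0)\to C^0(L\setminus0;N)\to C^1(L\setminus0;N)\to\cdots,$$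
with $N(0)$ in degree $0$ and $C^{p-1}$ in degree $p$; the first map is $v\mapsto(N(0\to q)v)_q$.

*Example.* For $L=\{0<V\}$, $K(L;N)$ is $N(0)\to N(V)$ in degrees $0,1$. For $L=L(X_\triangle)$ and $N=N_\bullet(X_\triangle)$ it is $P\to\bigl(\bigoplus_{3}N_H\bigr)\oplus S\to\bigoplus_3S$, the last sum over the chains $H<V$.

The first fact says that a minimum kills higher cohomology.

**Lemma 8.** If $Q$ has minimum $0$, then $H^0(C(Q;N))=N(0)$ via $v\mapsto(N(0\to q)v)_q$, and $H^p(C(Q;N))=0$ for $p>0$.

*Proof.* A $0$-cocycle is a family with $f(q')=N(q\to q')f(q)$ for $q<q'$, that is, $f(q)=N(0\to q)f(0)$. For $f$ of degree $p\ge1$ put $(sf)(q_0,\dots,q_{p-1})=f(0,q_0,\dots,q_{p-1})$ if $q_0\ne0$, and $0$ if $q_0=0$. We claim $\delta s+s\delta=\mathrm{id}$ in degrees $p\ge1$. If $q_0\neq0$, then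
$$(s\delta f)(q_0,\dots,q_p)=(\delta f)(0,q_0,\dots,q_p)=f(q_0,\dots,q_p)-(\delta sf)(q_0,\dots,q_p).$$
If $q_0=0$, then $(s\delta f)(q_0,\dots,q_p)=0$; in $(\delta sf)(0,q_1,\dots,q_p)$ only the term deleting $q_0$ survives, and it equals $f(0,q_1,\dots,q_p)$. $\square$

The second fact describes what happens when one element is removed.

**Lemma 9.** Let $a\in Q$ and $D=\ker\bigl(C(Q;N)\to C(Q\setminus a;N)\bigr)$.

1. If $Q_{<a}=\emptyset$, then $H^p(D)\cong H^p(K(Q_{\ge a};N))$ for all $p$.
2. If $Q_{<a}$ has a maximum, then $D$ is acyclic.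
3. If $K(Q_{\ge a};N)$ is acyclic, then $D$ is acyclic.

*Proof.* $D$ consists of the cochains supported on chains containing $a$. Write such a chain as $\sigma<a<\tau$, where $\sigma,\tau$ may be empty, with $|\sigma|=s$ and $|\tau|=t$; its degree is $s+t$. For $f\in D$ the term of $\delta f$ deleting $a$ vanishes, because $f$ is zero on chains without $a$. So $\delta$ is the sum of a part deleting elements of $\sigma$, of bidegree $(1,0)$, and a part deleting elements of $\tau$, of bidegree $(0,1)$. Comparing bidegrees in $\delta^2=0$ shows that $D$ is the total complex of a bounded double complex.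

Fix $\sigma$. Deleting the $j$-th element $(j\ge0)$ of $\tau$ has the sign $(-1)^{s+1+j}$. So the $t$-direction is $K(Q_{\ge a};N)$ with its differential multiplied by $(-1)^{s+1}$.

Fix $\tau$. The values lie in a fixed space $E$, namely $N(\max\tau)$, or $N(a)$ if $\tau=\emptyset$. Deleting the $i$-th element of $\sigma$ has the sign $(-1)^i$. So the $s$-direction is the augmented cochain complex of the chains of $Q_{<a}$ with coefficients in $E$. Suppose $Q_{<a}$ has a maximum $m$. Put $(\eta f)(\sigma)=(-1)^{|\sigma|}f(\sigma<m)$ if $m\notin\sigma$, and $0$ otherwise. Let $|\sigma|=s$. If $m\notin\sigma$, then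
$$(\eta\delta f)(\sigma)=(-1)^s\sum_{i<s}(-1)^if(\sigma\setminus\sigma_i<m)+f(\sigma),\qquad(\delta\eta f)(\sigma)=(-1)^{s-1}\sum_{i<s}(-1)^if(\sigma\setminus\sigma_i<m).$$
If $m\in\sigma$, then $(\eta\delta f)(\sigma)=0$, and in $(\delta\eta f)(\sigma)$ only the deletion of $m$, the last element, survives; it gives $(-1)^{s-1}(-1)^{s-1}f(\sigma)=f(\sigma)$. In both cases $\eta\delta+\delta\eta=\mathrm{id}$, so the $s$-direction is exact.

In case 1 only $\sigma=\emptyset$ occurs, and $D$ is $K(Q_{\ge a};N)$ up to the sign of the differential. In case 2 the $s$-direction is exact, and in case 3 the $t$-direction is exact. A bounded double complex that is exact in one direction has an acyclic total complex. $\square$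

The third fact says that coefficients depending only on $A\vee x$ contribute nothing.

**Lemma 10.** Let $L$ be a finite lattice with minimum $0$, let $x\in L\setminus0$, $\pi(A)=A\vee x$, and let $N'$ be a functor on $L_{\ge x}$. Then $K(L;N'\circ\pi)$ is acyclic.

*Proof.* Start from $Q=L\setminus0$ and remove the elements $a\not\ge x$ one at a time, larger ones before smaller ones. When $a$ is removed, the elements strictly above $a$ that are still present are those that are $\ge x$ and $\ge a$, that is, $L_{\ge a\vee x}$. This has minimum $a\vee x$, and $N'\pi(a)=N'(a\vee x)=N'\pi(a\vee x)$. By Lemma 8, the augmentation from $N'\pi(a)$ is an isomorphism onto $H^0$ of $C(L_{\ge a\vee x};N'\pi)$, and the higher cohomology vanishes. So $K(Q_{\ge a};N'\pi)$ is acyclic for the current $Q$, and Lemma 9, part 3, shows that the removal does not change cohomology. Hence $C(L\setminus0;N'\pi)\to C(L_{\ge x};N')$ is a quasi-isomorphism. By Lemma 8 the target has cohomology $N'(x)$ in degree $0$ only, read off as the value at $x$. The composite $N'\pi(0)=N'(x)\to H^0(C(L\setminus0;N'\pi))\cong N'(x)$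 is the identity. So $K(L;N'\pi)$ is acyclic. $\square$

The fourth fact extracts a single complex from a filtration whose pieces each live in one degree.

**Lemma 11.** Let $\Phi_0\supseteq\Phi_1\supseteq\dots\supseteq\Phi_{n+1}=0$ be complexes in degrees $\ge0$ such that $H^p(\Phi_i/\Phi_{i+1})=0$ for $p\ne i$, and put $E^i=H^i(\Phi_i/\Phi_{i+1})$. Then the maps $E^i\to H^{i+1}(\Phi_{i+1})\to E^{i+1}$ (connecting map, then projection) make $E^\bullet$ a complex with $H^i(E^\bullet)\cong H^i(\Phi_0)$, and $H^0(\Phi_0)\cong\ker(E^0\to E^1)$ via $\Phi_0\to\Phi_0/\Phi_1$.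

*Proof.* Descending induction on $i$ gives $H^p(\Phi_i)=0$ for $p<i$. The long exact sequence of $0\to\Phi_{i+1}\to\Phi_i\to\Phi_i/\Phi_{i+1}\to0$ then gives an exact sequence
$$0\to H^i(\Phi_i)\to E^i\to H^{i+1}(\Phi_{i+1})\to H^{i+1}(\Phi_i)\to0 \tag{5}$$
and isomorphisms $H^p(\Phi_{i+1})\cong H^p(\Phi_i)$ for $p\ge i+2$. The composite $H^{i+1}(\Phi_{i+1})\to E^{i+1}\to H^{i+2}(\Phi_{i+2})$ is zero, being part of (5) for $i+1$, so $E^\bullet$ is a complex. By (5) for $i+1$, $H^{i+1}(\Phi_{i+1})\to E^{i+1}$ is injective; hence $\ker(E^i\to E^{i+1})=H^i(\Phi_i)$ for every $i$. For $i=0$ this is the last claim. At $E^{i+1}$ the kernel is $H^{i+1}(\Phi_{i+1})$ and the image is that of $E^i\to H^{i+1}(\Phi_{i+1})$, so by (5) the cohomology is $H^{i+1}(\Phi_i)$. Finally $H^{i+1}(\Phi_i)\cong H^{i+1}(\Phi_{i-1})\cong\dots\cong H^{i+1}(\Phi_0)$. $\square$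

## 10. Cohomology in a single degree

The purpose of this section is the vanishing theorem that makes Lemma 11 applicable. For $X$ spanning $V$ put
$$K(X)=K(L(X);N_\bullet(X)),$$
a complex of graded $R$-modules.

For $A\in L(X)$ the map $B\mapsto B/A$ is an isomorphism $L(X)_{\ge A}\cong L(X/A)$; its inverse takes preimages, and these are flats because $A$ is. Lemma 6, with one fixed complement of $A$, gives an isomorphism of complexes of $R$-modules
$$K\bigl(L(X)_{\ge A};N_\bullet(X)\bigr)\cong\operatorname{Sym}A\otimes K(X/A)\qquad(A\in L(X)). \tag{6}$$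

**Theorem 12.** If $X$ spans $V$ and $\dim V=n$, then $H^p(K(X))=0$ for $p\neq n$, and $M(X):=H^n(K(X))$ has Hilbert series
$$\frac{m(X)\,t^{|X|'}}{(1-t)^n}$$
for some integer $m(X)\ge0$, with $m(X)=1$ if $n=0$.

*Example.* If $n=1$ and $X$ has $a$ nonzero members, all multiples of $y$, then $K(X)$ is $\operatorname{span}(1,y,\dots,y^{a-1})\subset\mathbb K[y]$, so $M(X)$ has Hilbert series $t^a/(1-t)$. For $X_\triangle$ the alternating sum of Hilbert series is $\operatorname{Hilb}P-\bigl(3\operatorname{Hilb}N_H+\operatorname{Hilb}S\bigr)+3\operatorname{Hilb}S$. Multiplied by $(1-t)^2$, this is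
$$(1-3t^2+2t^3)-3(1-t^2)+2=2t^3,$$
in accordance with $m=2$ and $|X_\triangle|'=3$.

*Proof of Theorem 12.* Induct on $|X|'$. If $n=0$, then $L(X)=\{0\}$ and $K(X)=\mathbb K$ in degree $0$, with $|X|'=0$ and $m(X)=1$. Let $n\ge1$. As $X$ spans $V$, there is $0\ne x\in X$. Put $\ell=\mathbb Kx$ and $Y=X\setminus x$.

**Step 1: pass from $N_\bullet(X)$ to $N_\bullet(Y)$ on the lattice $L(X)$.** By Lemma 7 there is an exact sequence of functors on $L(X)$, with values in graded vector spaces (multiplication by $x$ is not $R$-linear),
$$0\to N_\bullet(Y)(-1)\to N_\bullet(X)\to N'\circ\pi\to0,\qquad\pi(A)=A+\ell=A\vee\ell,\quad N'(B)=N_{B/\ell}(X/\ell).$$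
By Lemma 10 the complex $K(L(X);N'\circ\pi)$ is acyclic. Hence
$$H^p(K(X))\cong H^p\bigl(K(L(X);N_\bullet(Y))\bigr)(-1)\quad\text{as graded vector spaces.} \tag{7}$$
The functor on the right belongs to $Y$, but the poset still belongs to $X$. The remaining steps shrink $L(X)$ to $L(Y)$.

**Step 2: the case $\ell\in L(Y)$.** Here nothing has to be shrunk. The family $Y$ contains a nonzero vector parallel to $x$, so $L(X)=L(Y)$, $Y$ spans $V$, and (7) reads $H^p(K(X))\cong H^p(K(Y))(-1)$. Since $|Y|'=|X|'-1$, the induction hypothesis applies, with $m(X)=m(Y)$.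

**Step 3: the flats to be removed when $\ell\notin L(Y)$.** We describe $\mathcal A=L(X)\setminus L(Y)$. In this case $x$ is the only nonzero member of $X$ in $\ell$, so $|X/\ell|'=|X|'-1$. Also $L(Y)\subseteq L(X)$, and $\ell\in\mathcal A$. For $A\in\mathcal A$ put $A^\circ=\langle Y\cap A\rangle\in L(Y)$. Since $A$ is spanned by members of $X$ but not by members of $Y$, we have $x\in A$ and $A=A^\circ+\ell$, with $A\ne A^\circ$. So $A=A^\circ\oplus\ell$. In particular $\ell$ is the only $1$-dimensional element of $\mathcal A$. Every $B\in L(Y)$ with $B\subseteq A$ satisfies $B\subseteq A^\circ$.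

**Step 4: remove them.** We remove the elements of $\mathcal A$ from $Q=L(X)\setminus0$ in order of nondecreasing dimension, $\ell$ first, with coefficients $N_\bullet(Y)$, and compute the kernel of each restriction.

For $\ell$ we have $Q_{<\ell}=\emptyset$. On $L(X)_{\ge\ell}$, Lemma 5 gives $N_B(Y)=N_B(X)$. By Lemma 9, part 1, and (6), the kernel has cohomology $H^p(\operatorname{Sym}\ell\otimes K(X/\ell))$. By the induction hypothesis for $X/\ell$ in $V/\ell$, this is concentrated in $p=n-1$, with Hilbert series
$$\frac1{1-t}\cdot\frac{m(X/\ell)\,t^{|X|'-1}}{(1-t)^{n-1}}=\frac{m(X/\ell)\,t^{|X|'-1}}{(1-t)^n}.$$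

For $A\in\mathcal A$ with $\dim A\ge2$, all elements of $\mathcal A$ strictly below $A$ have already been removed. So the elements strictly below $A$ are exactly the nonzero $B\in L(Y)$ with $B\subseteq A^\circ$. Since $\dim A^\circ=\dim A-1\ge1$, this set has the maximum $A^\circ$, and the kernel is acyclic by Lemma 9, part 2.

So $\ker\bigl(C(L(X)\setminus0;N_\bullet(Y))\to C(L(Y)\setminus0;N_\bullet(Y))\bigr)$ has the first kernel as a subcomplex with acyclic quotient. In the augmented complexes degrees go up by one: the surjection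
$$K(L(X);N_\bullet(Y))\to K(L(Y);N_\bullet(Y))$$
has a kernel with cohomology only in degree $n$, of Hilbert series $m(X/\ell)t^{|X|'-1}/(1-t)^n$.

**Step 5: conclude.** We read off the cohomology of the target. If $Y$ spans $V$, the target is $K(Y)$, and by induction its cohomology is only in degree $n$, of series $m(Y)t^{|X|'-1}/(1-t)^n$. If $Y$ does not span $V$, then $N_B(Y)=0$ for all $B\in L(Y)$, because $B+\langle Y\rangle=\langle Y\rangle\neq V$; so the target is $0$, and we put $m(Y)=0$. In the long exact sequence everything sits in degree $n$, so the Hilbert series add. The shift $(-1)$ in (7) multiplies by $t$. This is the claim, with $m(X)=m(Y)+m(X/\ell)$. $\square$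

*Example for Steps 3 to 5.* Let $X=(y_1,y_2)$, $x=y_2$, $Y=(y_1)$. Then $\mathcal A=\{\langle y_2\rangle,V\}$ and $V^\circ=\langle y_1\rangle$. The modules $N_A(Y)$ are $0$, $0$, $\mathbb K[y_2]$, $S$ for $A=0$, $\langle y_1\rangle$, $\langle y_2\rangle$, $V$. So $K(L(X);N_\bullet(Y))$ is $0\to\mathbb K[y_2]\oplus S\to S\oplus S$, $(g,f)\mapsto(f,f-g)$. This map is injective with cokernel $S/\mathbb K[y_2]$, of Hilbert series $\frac1{(1-t)^2}-\frac1{1-t}=\frac t{(1-t)^2}$. After the shift, $M(X)$ has series $t^2/(1-t)^2$, the term $R(-2)$ of the Koszul complex.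

## 11. The exact sequence indexed by flats

The purpose of this section is to assemble the groups of Theorem 12 into an exact sequence starting with $P(X)$. Let $X$ span $V$, $L=L(X)$, $N=N_\bullet(X)$.

**Step 1: filter by codimension.** We build the filtration to which Lemma 11 applies. Let $Q_i=\{A\in L:\operatorname{codim}A\le i\}$ and
$$\Phi_i=\ker\bigl(C(L;N)\to C(Q_{i-1};N)\bigr),$$
complexes of $R$-modules with $\Phi_0=C(L;N)$ and $\Phi_{n+1}=0$. Restricting to $Q_i$ gives $\Phi_i/\Phi_{i+1}\cong\ker\bigl(C(Q_i;N)\to C(Q_{i-1};N)\bigr)$. The flats of codimension $i$ are minimal in $Q_i$ and pairwise incomparable. So a chain of $Q_i$ not contained in $Q_{i-1}$ contains exactly one of them, as its first element $A$, and the rest of the chain is in $L_{>A}$. As in Lemma 9, part 1, the term deleting $A$ vanishes, and up to the sign of the differential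
$$\Phi_i/\Phi_{i+1}\cong\bigoplus_{\operatorname{codim}A=i}K(L_{\ge A};N)\cong\bigoplus_{\operatorname{codim}A=i}\operatorname{Sym}A\otimes K(X/A),$$
by (6). Since $\dim V/A=i$, Theorem 12 says that the cohomology is only in degree $i$, namely
$$E^i=\bigoplus_{\operatorname{codim}A=i}M_A,\qquad M_A=\operatorname{Sym}A\otimes M(X/A).$$
By Lemma 8, $C(L;N)$ has cohomology $N_0(X)=P(X)$ in degree $0$ only. Lemma 11 gives an exact sequence of graded $R$-modules (with $R$ lowering degrees)
$$0\to P(X)\to E^0\to E^1\to\dots\to E^n\to0,\qquad E^0=M_V=S. \tag{8}$$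
The map $P(X)\to S$ sends $v$ to the value at $V$ of the constant family $v$, so it is the inclusion.

**Step 2: the components of the differential.** We show that the component $M_A\to M_B$ is $0$ unless $B\subset A$, and find it for $A=V$. Let $c$ be a cocycle of degree $i$ of $\Phi_i/\Phi_{i+1}$ supported on chains starting at $A$, $\operatorname{codim}A=i$. Extend it by $0$ to all other chains of $L$ and call the result $\tilde c\in\Phi_i$. The connecting map sends the class of $c$ to that of $\delta\tilde c$, and its image in $E^{i+1}$ is given by the values on chains $B<q_1<\dots<q_{i+1}$ with $\operatorname{codim}B=i+1$. In $(\delta\tilde c)(B,q_1,\dots,q_{i+1})$ every term not deleting $B$ vanishes, since $\tilde c$ is zero on chains starting at $B$. So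
$$(\delta\tilde c)(B,q_1,\dots,q_{i+1})=\tilde c(q_1,\dots,q_{i+1}),$$
which is zero unless $q_1=A$, and then $B\subset A$. For $i=0$ and $\operatorname{codim}H=1$ we have $L_{\ge H}=\{H,V\}$, so $M_H=S/N_H(X)$, and the component $S\to S/N_H(X)$ is $(\delta\tilde c)(H,V)=c(V)$, the quotient map (up to sign).

**Step 3: the numbers $m(X/A)$.** We identify them with Möbius numbers. The Hilbert series of $M_A$ is $m(X/A)t^{|X\setminus A|}/(1-t)^n$, because $\operatorname{Sym}A$ contributes $1/(1-t)^{\dim A}$ and $|X/A|'=|X\setminus A|$. So (8) gives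
$$(1-t)^n\operatorname{Hilb}P(X)=\sum_{A\in L}(-1)^{\operatorname{codim}A}m(X/A)\,t^{|X\setminus A|}.$$
$P(X)$ is finite dimensional, so for $n\ge1$ the left side vanishes at $t=1$. Apply this to $X/B$ for every $B\in L$, $B\ne V$, using $L(X/B)\cong L_{\ge B}$:
$$\sum_{A\supseteq B}(-1)^{\operatorname{codim}A}m(X/A)=0\quad(B\neq V),\qquad m(X/V)=1 .$$
By (2) this is the recursion for $\mu(A,V)$, so $(-1)^{\operatorname{codim}A}m(X/A)=\mu(A,V)$. Since $m(X/A)\ge0$,
$$m(X/A)=|\mu(A,V)|. \tag{9}$$

## 12. Free modules and minimality

The purpose of this section is to dualize (8) and finish the proof of Theorem 2.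

**Step 1: dualize.** All terms of (8) have finite-dimensional graded pieces. Put $F_i=(E^i)^\vee$. By Section 6, $F_0=S^\vee\cong R$, and $P(X)^\vee\cong R/\operatorname{Ann}_RP(X)$ by (4), since $P(X)$ is graded and $R$-stable. So
$$0\to F_n\to\dots\to F_1\to F_0=R\to R/\operatorname{Ann}_RP(X)\to0\quad\text{is exact.} \tag{10}$$

**Step 2: the $F_i$ are free.** We recall two textbook facts. Hilbert's syzygy theorem: $R$ has global dimension $n$, so in an exact sequence $0\to F_n\to F_{n-1}\to\dots\to F_0\to M\to0$ with $F_0,\dots,F_{n-1}$ free, $F_n$ is projective. And a finitely generated graded projective $R$-module is graded free. We claim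
$$M(X)^\vee\cong R(-|X|')^{m(X)} \tag{11}$$
for every spanning $X$, by induction on $n=\dim V$. For $n=0$, $M(X)=\mathbb K$ in degree $0=|X|'$ and $m(X)=1$. Let $n\ge1$. For $\operatorname{codim}A=i<n$ the induction hypothesis, applied to $X/A$ in $V/A$, says that $M(X/A)^\vee$ is free of finite rank over $\operatorname{Sym}((V/A)^*)$, with all generators in degree $|X/A|'=|X\setminus A|$. Hence
$$M_A^\vee=(\operatorname{Sym}A)^\vee\otimes M(X/A)^\vee=\operatorname{Sym}(A^*)\otimes M(X/A)^\vee$$
is free of finite rank over $R=\operatorname{Sym}(A^*)\otimes\operatorname{Sym}((V/A)^*)$. So $F_0,\dots,F_{n-1}$ are free of finite rank. The only flat of codimension $n$ is $0$, so $F_n=M_0^\vee=M(X)^\vee$. By (10) and the syzygy theorem it is projective. It is a submodule of $F_{n-1}$, hence finitely generated, and it is graded; so it is graded free, say $\bigoplus_jR(-a_j)$. Comparing Hilbert series, $\sum_jt^{a_j}=m(X)t^{|X|'}$, which is (11).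

With (9) we obtain
$$F_i=\bigoplus_{\operatorname{codim}A=i}R(-|X\setminus A|)^{|\mu(A,V)|}.$$

**Step 3: minimality.** We show that no matrix entry is a nonzero constant. By Step 2 of Section 11, the component of $F_{i+1}\to F_i$ from the $B$-summand to the $A$-summand is $0$ unless $B\subset A$; this is the last statement of Theorem 2. Let $B\subsetneq A$. Since $A$ is spanned by members of $X$, some member of $X$ lies in $A\setminus B$, so $|X\setminus B|>|X\setminus A|$. So every entry is zero or homogeneous of positive degree. Equal degrees between summands with $B\not\subset A$ do no harm, because those components vanish.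

**Step 4: $\operatorname{Ann}_RP(X)=J_X$.** It remains to identify the module that (10) resolves. If $n=0$, both ideals are $0$. Let $n\ge1$. By (8) and Step 2 of Section 11, $P(X)$ is the kernel of $S\to\bigoplus_HS/N_H(X)$, so
$$P(X)=\bigcap_{\operatorname{codim}H=1}N_H(X).$$
Choose $b$ with $V=H\oplus\mathbb Kb$, and put $a=|X\setminus H|$; then $a\ge1$ because $X$ spans $V$. By Lemma 6, $N_H(X)=\operatorname{Sym}H\otimes P(X/H)$. The space $P(X/H)$ is spanned by the products of $j$ nonzero members of $X/H$ that leave at least one nonzero member unused, that is, $0\le j\le a-1$. All these vectors lie on the line $V/H$, so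
$$N_H(X)=\bigoplus_{j<a}\operatorname{Sym}(H)\,b^j=\{f\in S:h_H^{\,a}f=0\},$$
because $h_H$ kills $H$, $h_H(b)\neq0$, and the characteristic is $0$. Hence $P(X)=\{f\in S:J_Xf=0\}$, which is $J_X^\perp$ by Lemma 3(a). Taking orthogonals again and using Lemma 3(b),
$$\operatorname{Ann}_RP(X)=P(X)^\perp=J_X^{\perp\perp}=J_X .$$

So (10) is a minimal graded free resolution of $R/J_X$ of the form asserted in Theorem 2. By Section 5 this proves Theorem 1, and Conjecture 2.2.6 is true for all $n,l,k\ge1$. $\blacksquare$
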